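\title{Cyclic multiplicities of shift-invariant subspaces of $\ell^p$, $1<p<2$}

\begin{abstract}
We prove that for $1<p<2$ the space $\ell^p$ contains shift-invariant subspaces of every cyclic multiplicity $n\in\{1,2,\dots\}\cup\{\infty\}$. The generators lie in $\ell^1$ and do not depend on $p$, and the subspaces have index one at every point of the unit disk. The proof uses a pair $F=(F_1,F_2)$ of power series with absolutely summable coefficients such that the Fourier coefficients of $e^{i\operatorname{Re}(\zeta\cdot F)}$ decay rapidly in $\zeta\in\mathbb C^2$, uniformly in the frequency. This decay makes the jet of order $d$ along a level set $\{F=c\}$ a bounded map on the subspace generated by the $d+1$ monomials of degree $d$ in $F_1-c_1$ and $F_2-c_2$.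
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $1\le p<\infty$, let $\ell^p$ be the Banach space of complex sequences $a=(a_0,a_1,a_2,\dots)$ with $\sum_{k\ge0}|a_k|^p<\infty$, and let $\mathbf S(a_0,a_1,\dots)=(0,a_0,a_1,\dots)$ be the right shift. A linear subspace $M\subset\ell^p$ is \emph{$\mathbf S$-invariant} if it is closed and $\mathbf SM\subset M$. For $E\subset\ell^p$ let $[E]_p$ be the closed linear span of $\{\mathbf S^ke:k\ge0,\ e\in E\}$. The \emph{cyclic multiplicity} of an $\mathbf S$-invariant subspace $M$ is the smallest cardinality $n\in\{0,1,2,\dots\}\cup\{\infty\}$ of a set $E\subset M$ with $[E]_p=M$; it is $\infty$ when no finite set will do. If $a$ is identified with the power series $\sum a_kz^k$, then $\mathbf S$ is multiplication by $z$, and the multiplicity counts the generators of $M$ as a module over the polynomials, limits being allowed.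

It is easy to write down many generators and hard to show that they are all needed. A finite set of nonzero polynomials generates the same subspace as their greatest common divisor, because every ideal of $\mathbb C[z]$ is principal. For $p=2$ this collapse is universal: by Beurling's theorem, every nonzero $\mathbf S$-invariant subspace of $\ell^2$ has multiplicity $1$. On the other hand, it is known that $\ell^1$, the spaces $\ell^p$ with $2<p<\infty$, and $c_0$ contain $\mathbf S$-invariant subspaces of every multiplicity $n$, $1\le n\le\infty$. Question 11.4 of \cite{shift} asks for the multiplicities in the remaining range $1<p<2$. There $\ell^p\subset\ell^2$, so the closure in $\ell^2$ of any nonzero $\mathbf S$-invariant subspace of $\ell^p$ is singly generated, and one could expect Beurling's picture to persist. It does not.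

\begin{theorem}\label{thm:A}
Let $1<p<2$. For every $n\in\{1,2,\dots\}\cup\{\infty\}$ there is a nonzero $\mathbf S$-invariant subspace of $\ell^p$ of cyclic multiplicity exactly $n$.
\end{theorem}

Together with the facts quoted above, this shows that $p=2$ is the only $p\in[1,\infty)$ for which not all multiplicities occur.

The first lower bound for the multiplicity that comes to mind is the \emph{index} $\dim M/(\mathbf S-\lambda)M$, $|\lambda|<1$. The space $(\mathbf S-\lambda)M$ is closed, because $\|(\mathbf S-\lambda)a\|_p\ge(1-|\lambda|)\|a\|_p$. If $M=[E]_p$ with $E$ finite, then $\operatorname{span}E+(\mathbf S-\lambda)M$ is closed and contains each $\mathbf S^ke=\lambda^ke+(\mathbf S^k-\lambda^k)e$, so it equals $M$; hence the index is at most the multiplicity. The following stronger theorem shows, among other things, that in our examples the large multiplicity is not caused by the index.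

\begin{theorem}\label{thm:B}
There are sets $E_n\subset\ell^1$ with $|E_n|=n$ $(1\le n\le\infty)$, independent of $p$, such that the following hold for every $1\le p<2$.
\begin{enumerate}
\item[(a)] $[E_n]_p$ has cyclic multiplicity exactly $n$.
\item[(b)] $\dim\,[E_n]_p/(\mathbf S-\lambda)[E_n]_p=1$ for all $|\lambda|<1$.
\item[(c)] The closed linear span of $\{\mathbf S^ke:k\in\mathbb Z,\ e\in E_n\}$ in $\ell^p(\mathbb Z)$ has multiplicity exactly $n$ with respect to the group $\{\mathbf S^k\}_{k\in\mathbb Z}$.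
\item[(d)] The conclusion of \textup{(a)} holds with $\ell^p$ replaced by any Banach sequence space $X$ with bounded shift and continuous inclusions $\ell^1\subset X\subset\ell^2$ such that
\[
K_X(t):=\sup_{\|g\|_X\le1}\ \inf_{g=g_0+g_1}\bigl(t\|g_0\|_1+\|g_1\|_2\bigr)=O\bigl((\log\tfrac1t)^{-q}\bigr)\quad(t\to0)\quad\text{for all }q>0 .
\]
An example is the Orlicz space $\ell^\Phi$ with $\Phi(t)=t^2\exp\bigl(\sqrt{\log(1/t)}\bigr)$ near $0$, which contains $\bigcup_{p<2}\ell^p$.
\end{enumerate}
\end{theorem}

In (c), $\mathbf S$ is the bilateral shift on $\ell^p(\mathbb Z)\supset\ell^p$, and the multiplicity is defined as before with $k$ ranging over $\mathbb Z$. In (d) the infimum is over $g_0\in\ell^1$, $g_1\in\ell^2$, and spans are closed in $X$. Theorem~\ref{thm:A} is contained in (a). The range $p<2$ is sharp, since at $p=2$ only multiplicity $1$ occurs.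

The model for the proof is an ideal in two variables. In $\mathbb C[w_1,w_2]$ let $\mathfrak m=(w_1,w_2)$. The quotient $\mathfrak m^d/\mathfrak m^{d+1}$ is the space of homogeneous polynomials of degree $d$, of dimension $d+1$, and a polynomial acts on it as multiplication by its value at $0$. So $\mathfrak m^d$ needs $d+1$ generators, and the map that proves it is the jet of order $d$ at $0$. We transplant this to the circle through a map $F:\mathbb T\to\mathbb C^2$: the point is replaced by a level set $\{F=c\}$, and $\mathfrak m^d$ by the subspace generated by the monomials of degree $d$ in $F_1-c_1$ and $F_2-c_2$. The difficulty is to make the jet along $\{F=c\}$ well defined and bounded in the norm of $\ell^p$.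

Section~\ref{sec:rank} states what a jet map must do to bound the multiplicity. Section~\ref{sec:dens} states the one property of $F$ that is needed and derives from it a measure on each level set. Section~\ref{sec:jet} treats $n=2$ by hand and then all finite $n$. The map $F$ is built in Section~\ref{sec:F}, and $n=\infty$ is treated in Section~\ref{sec:inf}, which completes (a) and (c). Parts (b) and (d) are proved in Sections~\ref{sec:index} and~\ref{sec:X}.

\section{Notation and a rank bound}\label{sec:rank}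

Let $m$ be normalized Lebesgue measure on the unit circle $\mathbb T$, with variable $z=e^{ix}$. Sequences on $\mathbb Z$ are identified with Fourier series, so $\mathbf S$ is multiplication by $z$, and $\ell^p$ is the closed subspace of $\ell^p(\mathbb Z)$ of sequences that vanish on negative indices. The Wiener algebra $A$ consists of the functions $g$ on $\mathbb T$ with $\|g\|_A=\sum_k|\hat g(k)|<\infty$. It is a Banach algebra under pointwise multiplication and is closed under complex conjugation; in particular $g\mapsto e^g$ is a continuous map $A\to A$. The closed subalgebra $A^+=\{g\in A:\hat g(k)=0\text{ for }k<0\}$ is $\ell^1$. Each $g\in A^+$ extends to the closed unit disk by $g(w)=\sum\hat g(k)w^k$, and evaluation at a point $|w|\le1$ is multiplicative and satisfies $|g(w)|\le\|g\|_A$.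

For $g\in A$ put $\|g\|_p=\|\hat g\|_{\ell^p(\mathbb Z)}$ and $\|g\|_{PM}=\sup_k|\hat g(k)|$. Since $\widehat{gh}=\hat g*\hat h$,
\begin{equation}\label{eq:young}
\|gh\|_p\le\|g\|_A\|h\|_p,\qquad\|gh\|_{PM}\le\|g\|_A\|h\|_{PM},\qquad\|g\|_{PM}\le\|g\|_{L^\infty}.
\end{equation}

For $\zeta,w\in\mathbb C^2$ let $|\zeta|=\max(|\zeta_1|,|\zeta_2|)$ and $\zeta\cdot w=\zeta_1w_1+\zeta_2w_2$. With $\zeta_j=\xi_j-i\eta_j$ and $w_j=x_j+iy_j$ we have $\operatorname{Re}(\zeta\cdot w)=\sum_j(\xi_jx_j+\eta_jy_j)$, so $e^{i\operatorname{Re}(\zeta\cdot w)}$ is the kernel of the Fourier transform on $\mathbb C^2=\mathbb R^4$. Lebesgue measure on $\mathbb C^2$ is written $d\zeta$ or $dw$. For a multi-index $\alpha\in\mathbb Z_+^2$, $|\alpha|=\alpha_1+\alpha_2$, $\alpha!=\alpha_1!\,\alpha_2!$ and $w^\alpha=w_1^{\alpha_1}w_2^{\alpha_2}$. The derivatives $\partial_{w_j}=\frac12(\partial_{x_j}-i\partial_{y_j})$ and $\partial_{\bar w_j}=\frac12(\partial_{x_j}+i\partial_{y_j})$ obey the product rule, and $\partial_{w_j}w_k=\partial_{\bar w_j}\bar w_k=\delta_{jk}$,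 $\partial_{w_j}\bar w_k=\partial_{\bar w_j}w_k=0$.

The quotient map $M\to M/(\mathbf S-\lambda)M$ turns $\mathbf S$ into multiplication by the number $\lambda$. The next lemma spreads $\lambda$ over the circle by a measure. It is our only source of lower bounds.

\begin{lemma}\label{lem:rank}
Let $S$ be a bounded operator on a Banach space $M$, let $\mu\ne0$ be a finite positive Borel measure on $\mathbb T$, and let $T:M\to L^2(\mu;\mathbb C^n)$ be bounded and linear with $TS=zT$. Suppose there are $x_1,\dots,x_n\in M$ such that $Tx_1(z),\dots,Tx_n(z)$ are linearly independent for $\mu$-a.e.\ $z$. Then $M$ is not the closed span of $\{S^ke:k\ge0,\ e\in E\}$ for any $E$ with $|E|<n$. If $S$ is invertible, the same holds with $k\in\mathbb Z$.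
\end{lemma}

\begin{proof}
Suppose $E=\{e_1,\dots,e_r\}$ with $r<n$ generates $M$. Fix $i$ and choose polynomials $Q_l^{(j)}$ with $\sum_lQ_l^{(j)}(S)e_l\to x_i$ as $j\to\infty$. Applying $T$ gives $\sum_lQ_l^{(j)}\,Te_l\to Tx_i$ in $L^2(\mu;\mathbb C^n)$, hence $\mu$-a.e.\ along a subsequence. So for $\mu$-a.e.\ $z$ the $n$ independent vectors $Tx_i(z)$ lie in the span of $Te_1(z),\dots,Te_r(z)$, which has dimension less than $n$. As $\mu\ne0$, this is a contradiction. If $S$ is invertible, then $T=TSS^{-1}=zTS^{-1}$, so $TS^{-1}=\bar zT$, and the argument applies to trigonometric polynomials $Q_l^{(j)}$.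
\end{proof}

\section{Measures on the level sets of $F$}\label{sec:dens}

To apply Lemma~\ref{lem:rank} we need a measure on $\{F=c\}$. Formally it is $\delta(F-c)\,m$, where
\[
\delta(F-c)=(2\pi)^{-4}\int_{\mathbb C^2}e^{-i\operatorname{Re}(\zeta\cdot c)}\,e^{i\operatorname{Re}(\zeta\cdot F)}\,d\zeta ,
\]
and jets come from derivatives in $c$, which insert powers of $\zeta$ under the integral. The integrand has modulus one, so convergence can come only from oscillation on $\mathbb T$. This dictates the property we ask of $F$.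

\begin{proposition}\label{prop:F}
There are $F_1,F_2\in A^+$ with nonnegative coefficients and $F_1(1)=F_2(1)=1$ \textup{(}so $\|F_1\|_A=\|F_2\|_A=1$\textup{)}, and constants $C,\kappa>0$, such that the functions $e_\zeta=e^{i\operatorname{Re}(\zeta\cdot F)}\in A$ satisfy
\begin{equation}\label{eq:decay}
\Psi(\zeta):=\|e_\zeta\|_{PM}\le Ce^{-\kappa|\zeta|^{1/4}}\qquad(\zeta\in\mathbb C^2).
\end{equation}
\end{proposition}

The proof is in Section~\ref{sec:F}. We fix $F=(F_1,F_2)$, $C$ and $\kappa$ from now on. The normalization $\|F_1\|_A=F_1(1)=1$ is used only in Section~\ref{sec:inf}.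

For $G\in A$ let $F_*(Gm)$ be the image of the complex measure $Gm$ under $F$; it is compactly supported in $\mathbb C^2$, and its Fourier transform is
\[
\Gamma_G(\zeta)=\int_{\mathbb T}Ge_\zeta\,dm .
\]
This is the zeroth Fourier coefficient of $Ge_\zeta$, so $|\Gamma_G(\zeta)|\le\|G\|_A\Psi(\zeta)$ by \eqref{eq:young}; here it matters that \eqref{eq:decay} bounds all coefficients of $e_\zeta$ at once. Recall the inversion theorem: a finite complex measure on $\mathbb R^4$ with integrable Fourier transform has a continuous density given by the inversion integral, and if the transform stays integrable after multiplication by every polynomial, the density is $C^\infty$ and may be differentiated under the integral. By \eqref{eq:decay}, $F_*(Gm)$ has the $C^\infty$ density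
\begin{equation}\label{eq:rho}
\rho_G(w)=(2\pi)^{-4}\int_{\mathbb C^2}e^{-i\operatorname{Re}(\zeta\cdot w)}\,\Gamma_G(\zeta)\,d\zeta ,
\end{equation}
which is the unique continuous function with
\begin{equation}\label{eq:push}
\int_{\mathbb T}\varphi(F)\,G\,dm=\int_{\mathbb C^2}\varphi\,\rho_G\,dw\qquad\text{for all bounded Borel }\varphi .
\end{equation}
Three properties follow from \eqref{eq:push} and continuity. The map $G\mapsto\rho_G$ is linear. If $G\ge0$ then $\rho_G\ge0$ everywhere. For every polynomial $Q$ in $w$ and $\bar w$,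
\begin{equation}\label{eq:module}
\rho_{Q(F,\bar F)G}(w)=Q(w,\bar w)\,\rho_G(w),
\end{equation}
as one sees by replacing $\varphi$ with $\varphi Q$ in \eqref{eq:push} for compactly supported $\varphi$. The function $\rho_1$ is the density of the probability measure $F_*m$, so the open set $\{\rho_1>0\}$ is not empty.

\begin{lemma}\label{lem:mu}
For each $c\in\mathbb C^2$ there is a finite positive Borel measure $\mu_c$ on $\mathbb T$ with
\[
\rho_G(c)=\int G\,d\mu_c\quad(G\in A),\qquad\mu_c(\mathbb T)=\rho_1(c),\qquad F=c\ \ \mu_c\text{-a.e.}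
\]
\end{lemma}

\begin{proof}
Let $G\in A$ be real. The functions $\|G\|_{L^\infty}\pm G$ are nonnegative, so $\|G\|_{L^\infty}\rho_1(c)\pm\rho_G(c)\ge0$; thus $\rho_G(c)$ is real and $|\rho_G(c)|\le\|G\|_{L^\infty}\rho_1(c)$. The Fej\'er means of a real (nonnegative) continuous function are real (nonnegative) trigonometric polynomials that converge to it uniformly. Hence $G\mapsto\rho_G(c)$ extends to a positive functional on the real continuous functions, and the Riesz representation theorem gives $\mu_c$. The formula passes to complex $G\in A$ because $\operatorname{Re}G,\operatorname{Im}G\in A$, and $G=1$ gives the total mass. Finally \eqref{eq:module} with $Q=|w_1-c_1|^2+|w_2-c_2|^2$ and $G=1$ gives $\int(|F_1-c_1|^2+|F_2-c_2|^2)\,d\mu_c=0$.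
\end{proof}

So far everything is bounded in the norm of $A$. To reach $\ell^p$ we take $G=|g|^2$ and view $\Gamma_{|g|^2}(\zeta)$ as the quadratic form of multiplication by $e_\zeta$. The next lemma, which keeps a positive power of the decay \eqref{eq:decay}, is the only place where $p<2$ enters.

\begin{lemma}\label{lem:RT}
Let $1\le p<2$ and $\theta=\frac2p-1\in(0,1]$. Then $|\Gamma_{|g|^2}(\zeta)|\le\Psi(\zeta)^\theta\|g\|_p^2$ for $g\in A$. Consequently, for every integer $d\ge0$,
\[
(2\pi)^{-4}\int_{\mathbb C^2}|\zeta|^{2d}\,|\Gamma_{|g|^2}(\zeta)|\,d\zeta\le C_{d,p}\|g\|_p^2,\qquad C_{d,p}=(2\pi)^{-4}C^\theta\int_{\mathbb C^2}|\zeta|^{2d}e^{-\kappa\theta|\zeta|^{1/4}}d\zeta<\infty .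
\]
\end{lemma}

\begin{proof}
Multiplication by $e_\zeta$ is convolution with $\hat e_\zeta$ on sequences. It has norm $1$ on $\ell^2(\mathbb Z)$, by Parseval's identity and $|e_\zeta|=1$, and norm at most $\Psi(\zeta)$ from $\ell^1(\mathbb Z)$ to $\ell^\infty(\mathbb Z)$, by \eqref{eq:young}. The Riesz--Thorin theorem says that a linear operator with norms $N_0$ from $\ell^2$ to $\ell^2$ and $N_1$ from $\ell^1$ to $\ell^\infty$ has norm at most $N_0^{1-\theta}N_1^\theta$ from $\ell^p$ to $\ell^{p'}$, where $\frac1p=\frac{1-\theta}2+\theta$ and $\frac1{p'}=\frac{1-\theta}2=1-\frac1p$. By Parseval's identity and H\"older's inequality,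
\[
\Bigl|\int e_\zeta g\,\bar g\,dm\Bigr|=\Bigl|\sum_k\widehat{e_\zeta g}(k)\,\overline{\hat g(k)}\Bigr|\le\|\widehat{e_\zeta g}\|_{\ell^{p'}}\|g\|_p\le\Psi(\zeta)^\theta\|g\|_p^2 .
\]
The second statement follows from \eqref{eq:decay}, since $\theta>0$.
\end{proof}

With $d=0$, Lemmas~\ref{lem:mu} and~\ref{lem:RT} and \eqref{eq:rho} give a restriction estimate:
\begin{equation}\label{eq:restr}
\int|g|^2\,d\mu_c=\rho_{|g|^2}(c)\le C_{0,p}\|g\|_p^2\qquad(g\in A,\ 1\le p<2).
\end{equation}

\begin{remark}\label{rem:p2}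
Let $\rho_1(c)>0$. The measure $\mu_c$ has no atoms: for $z_0\in\mathbb T$ the polynomial $g_N=N^{-1}\sum_{k<N}(\bar z_0z)^k$ has $g_N(z_0)=1$, so \eqref{eq:restr} with $1<p<2$ gives $\mu_c(\{z_0\})\le C_{0,p}N^{2/p-2}\to0$. The same polynomials show that point evaluations on $\mathbb T$, which are bounded on $\ell^1$, are unbounded on $\ell^p$ for $p>1$; this is why a diffuse measure is needed. Also $\mu_c$ is singular, being carried by $F^{-1}(c)$, whose $m$-measure is $F_*m(\{c\})=0$. For $p=2$ the exponent $\theta$ is $0$, and \eqref{eq:restr} is false with any constant $C'$: approximating $\sqrt f$ uniformly by trigonometric polynomials $g$ would give $\int f\,d\mu_c\le C'\int f\,dm$ for continuous $f\ge0$, which is impossible for a nonzero singular measure.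
\end{remark}

\section{Jets and finite multiplicities}\label{sec:jet}

\subsection*{Two generators}
Fix $c$ with $\rho_1(c)>0$ and let $M=[\{F_1-c_1,F_2-c_2\}]_p$, $1\le p<2$. We show that $M$ has no cyclic vector. Consider
\[
g=a_1(F_1-c_1)+a_2(F_2-c_2),\qquad a_1,a_2\in A^+ .
\]
The restriction of $g$ to $\mu_c$ is zero, so \eqref{eq:restr} sees nothing, and we want the coefficients $a_1,a_2$ instead. They are not determined by $g$: one may add $b(F_2-c_2)$ to $a_1$ and subtract $b(F_1-c_1)$ from $a_2$. This change is invisible on $\{F=c\}$, which suggests that the restrictions of $a_1,a_2$ to $\mu_c$ are determined. To prove it, write $u=w-c$, expand $|g|^2$ and use \eqref{eq:module}: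
\[
\rho_{|g|^2}=|u_1|^2\rho_{|a_1|^2}+u_1\bar u_2\,\rho_{a_1\bar a_2}+u_2\bar u_1\,\rho_{a_2\bar a_1}+|u_2|^2\rho_{|a_2|^2}.
\]
Apply $\partial_{w_1}\partial_{\bar w_1}$ and set $w=c$. Each of the last three terms has a factor $u_2$ or $\bar u_2$, which the derivatives do not touch and which vanishes at $c$. For the first term, with $\rho=\rho_{|a_1|^2}$,
\[
\partial_{w_1}\partial_{\bar w_1}(u_1\bar u_1\rho)=\rho+u_1\partial_{w_1}\rho+\bar u_1\partial_{\bar w_1}\rho+|u_1|^2\partial_{w_1}\partial_{\bar w_1}\rho ,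
\]
which equals $\rho(c)=\int|a_1|^2d\mu_c$ at $c$. On the other hand, differentiating \eqref{eq:rho} inserts the factor $-\frac14|\zeta_1|^2$, so by Lemma~\ref{lem:RT}
\[
\int|a_1|^2d\mu_c=\partial_{w_1}\partial_{\bar w_1}\rho_{|g|^2}(c)\le C_{1,p}\|g\|_p^2 .
\]
Exchanging the indices bounds $a_2$. Thus $g\mapsto(a_1,a_2)$ is a well-defined bounded map into $L^2(\mu_c;\mathbb C^2)$ that commutes with multiplication by $z$, and it extends to $M$ by continuity. It sends the generators to the constant vectors $(1,0)$ and $(0,1)$, and Lemma~\ref{lem:rank} shows that $M$ has multiplicity $2$.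

\subsection*{The jet of order $d$}
For $c\in\mathbb C^2$ and $d\ge0$ there are $d+1$ multi-indices $\alpha$ with $|\alpha|=d$. Let $(\epsilon_\alpha)_{|\alpha|=d}$ be the standard basis of $\mathbb C^{d+1}$, and let
\[
\mathcal N_{c,d}=\Bigl\{\sum_{|\alpha|=d}a_\alpha(F-c)^\alpha:a_\alpha\in A\Bigr\},\qquad
\mathcal N_{c,d}^+=\Bigl\{\sum_{|\alpha|=d}a_\alpha(F-c)^\alpha:a_\alpha\in A^+\Bigr\}.
\]
These are ideals of $A$ and $A^+$, respectively. We isolate the part of the argument that involves no sequence norm, for reuse in Section~\ref{sec:X}.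

\begin{lemma}\label{lem:jet}
If $g=\sum_{|\alpha|=d}a_\alpha(F-c)^\alpha$ with $a_\alpha\in A$, then for each $\gamma$ with $|\gamma|=d$,
\[
(\gamma!)^2\int|a_\gamma|^2d\mu_c\le(2\pi)^{-4}\int_{\mathbb C^2}|\zeta|^{2d}\,|\Gamma_{|g|^2}(\zeta)|\,d\zeta .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:module}, $\rho_{|g|^2}(w)=\sum_{\alpha,\beta}(w-c)^\alpha\,\overline{(w-c)^\beta}\,\rho_{a_\alpha\bar a_\beta}(w)$. Apply $\partial_w^\gamma\partial_{\bar w}^\gamma$ to the $(\alpha,\beta)$ term and set $w=c$. In the Leibniz expansion only the derivatives $\partial_w^{\gamma'}$ with $\gamma'\le\gamma$ componentwise act on $(w-c)^\alpha$, and $\partial_w^{\gamma'}(w-c)^\alpha$ vanishes at $c$ unless $\gamma'=\alpha$. So a nonzero contribution requires $\alpha\le\gamma$, and by conjugation $\beta\le\gamma$. Since $|\alpha|=|\beta|=|\gamma|$, this forces $\alpha=\beta=\gamma$; then all derivatives fall on the monomials and the term equals $(\gamma!)^2\rho_{|a_\gamma|^2}(c)$. By Lemma~\ref{lem:mu},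
\[
(\gamma!)^2\int|a_\gamma|^2d\mu_c=\partial_w^\gamma\partial_{\bar w}^\gamma\rho_{|g|^2}(c).
\]
Since $\operatorname{Re}(\zeta\cdot w)=\frac12\sum_j(\zeta_jw_j+\bar\zeta_j\bar w_j)$, the derivatives $\partial_{w_j}$ and $\partial_{\bar w_j}$ multiply $e^{-i\operatorname{Re}(\zeta\cdot w)}$ by $-\frac i2\zeta_j$ and $-\frac i2\bar\zeta_j$. Hence $\partial_w^\gamma\partial_{\bar w}^\gamma$ inserts into \eqref{eq:rho} a factor of modulus $4^{-d}|\zeta^\gamma|^2\le|\zeta|^{2d}$.
\end{proof}

\begin{proposition}\label{prop:T}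
Let $1\le p<2$. There is a bounded linear map $T=T_{c,d}$ from the closure of $\mathcal N_{c,d}$ in $\ell^p(\mathbb Z)$ into $L^2(\mu_c;\mathbb C^{d+1})$ such that $T\mathbf S=zT$ and $T\bigl(\sum a_\alpha(F-c)^\alpha\bigr)=\sum a_\alpha\epsilon_\alpha$ for $a_\alpha\in A$.
\end{proposition}

\begin{proof}
Lemmas~\ref{lem:jet} and~\ref{lem:RT} give $\sum_\gamma\int|a_\gamma|^2d\mu_c\le(d+1)C_{d,p}\|g\|_p^2$ for every representation of $g\in\mathcal N_{c,d}$. Applied to the difference of two representations of the same $g$, this shows that their coefficients agree $\mu_c$-a.e. So $T$ is well defined, linear and bounded on $\mathcal N_{c,d}$, and $T(zg)=zTg$. The closure is invariant under the isometry $\mathbf S$, and $T$ and the identity $T\mathbf S=zT$ extend to it by continuity.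
\end{proof}

The estimate of order $d$ needs $|\zeta|^{2d}\Psi^\theta$ to be dominated by an integrable function on $\mathbb R^4$. Decay of $\Psi$ faster than every power of $|\zeta|$ is what lets one map $F$ serve all $d$ and all $p<2$.

\begin{definition}\label{def:full}
A set $E\subset A^+$ has a \emph{full $d$-jet at $c$} if $E\subset\mathcal N^+_{c,d}$ and, for each $\alpha$ with $|\alpha|=d$, $E$ contains an element $u_\alpha(F-c)^\alpha$ with $u_\alpha\in A^+$ and $u_\alpha\ne0$ $\mu_c$-a.e.
\end{definition}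

\begin{corollary}\label{cor:lower}
Let $1\le p<2$, let $\rho_1(c)>0$, and let $E$ have a full $d$-jet at $c$. Then $|E|\ge d+1$, the space $[E]_p$ has cyclic multiplicity at least $d+1$, and the closed span of $\{\mathbf S^ke:k\in\mathbb Z,\ e\in E\}$ in $\ell^p(\mathbb Z)$ has multiplicity at least $d+1$ with respect to $\{\mathbf S^k\}_{k\in\mathbb Z}$.
\end{corollary}

\begin{proof}
Let $M$ be either space. As $\mathcal N_{c,d}$ is an ideal of $A$ containing $E$, it contains $z^ke$ for $k\in\mathbb Z$ and $e\in E$, so $M$ lies in the domain of $T_{c,d}$. In the bilateral case $\mathbf S$ is invertible on $M$. The elements $u_\alpha(F-c)^\alpha$ are mapped to $u_\alpha\epsilon_\alpha$, which are linearly independent at $\mu_c$-a.e.\ point, and $\mu_c(\mathbb T)=\rho_1(c)>0$. Lemma~\ref{lem:rank} gives both lower bounds, and $|E|\ge d+1$ because $E$ generates $M$.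
\end{proof}

\subsection*{The sets $E_n$ for finite $n$}
Fix $c$ with $\rho_1(c)>0$, and for $1\le n<\infty$ let
\[
E_n=\{(F-c)^\alpha:|\alpha|=n-1\}\subset A^+ .
\]
This set has at most $n$ elements and a full $(n-1)$-jet at $c$, with $u_\alpha=1$. By Corollary~\ref{cor:lower}, $|E_n|=n$ and the multiplicities in (a) and (c) of Theorem~\ref{thm:B} are at least $n$. They are at most $n$ because $E_n$ is a generating set. This proves (a) and (c) for finite $n$, given Proposition~\ref{prop:F}.

\section{Construction of $F$}\label{sec:F}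

If $F$ is a series $\sum_j\tau_jz^{n_j}$, the exponential $e_\zeta$ is a product of one factor per term. A single factor has small Fourier coefficients, but not small enough. The plan is to show that for widely spaced frequencies the $PM$ norms of the factors nearly multiply, and that the number of small factors grows with $|\zeta|$.

For $\tau\in\mathbb C$ let $v_\tau(z)=e^{i\operatorname{Re}(\tau z)}\in A$. If $\tau=re^{it}$ with $r\ge0$, then $v_\tau$ is a rotation of $v_r$, and rotation does not change the moduli of Fourier coefficients. So $\|v_\tau\|_{PM}=s(|\tau|)$, where $s(r):=\|v_r\|_{PM}\le1$.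

\begin{lemma}\label{lem:one}
$s(r)\to0$ as $r\to\infty$.
\end{lemma}

\begin{proof}
The autocorrelation $\psi(t)=\int_0^{2\pi}v_r(e^{i(x+t)})\overline{v_r(e^{ix})}\,\frac{dx}{2\pi}$ has Fourier coefficients $|\hat v_r(k)|^2$, so $s(r)^4\le\sum_k|\hat v_r(k)|^4=\int_0^{2\pi}|\psi(t)|^2\frac{dt}{2\pi}$. Since $\cos(x+t)-\cos x=-2\sin(t/2)\sin(x+t/2)$, we have $\psi(t)=J_0(2r\sin(t/2))$, where
\[
J_0(y)=\int_0^{2\pi}e^{-iy\sin x}\,\frac{dx}{2\pi}=\frac1\pi\int_{-1}^1\frac{e^{-iyu}}{\sqrt{1-u^2}}\,du .
\]
The arcsine density is integrable, so $J_0(y)\to0$ as $y\to\infty$ by the Riemann--Lebesgue lemma. As $|J_0|\le1$ and $\sin(t/2)>0$ for $0<t<2\pi$, dominated convergence applies.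
\end{proof}

The decay is slow. Indeed $\sum_kk^2|\hat v_r(k)|^2=\int_0^{2\pi} r^2\sin^2x\,\frac{dx}{2\pi}=r^2/2$, so the frequencies $|k|>r$ carry at most half of $\sum_k|\hat v_r(k)|^2=1$, and $s(r)^2\ge1/(4r+2)$. We use only that $s(r)\le\frac12$ for large $r$.

\begin{lemma}\label{lem:prod}
Let $\mathcal U\subset A$ be compact and $\varepsilon>0$. There is $D$ such that for all $n>2D$, all $u\in\mathcal U$ and all $v\in A$ with $\|v\|_{PM}\le1$,
\[
\|u(z)v(z^n)\|_{PM}\le\|u\|_{PM}\|v\|_{PM}+\varepsilon .
\]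
\end{lemma}

\begin{proof}
Let $u_D=\sum_{|k|\le D}\hat u(k)z^k$. The map $u\mapsto u-u_D$ has norm at most $1$ on $A$. Cover $\mathcal U$ by finitely many balls of radius $\varepsilon/2$ and take $D$ so large that $\|u'-u'_D\|_A\le\varepsilon/2$ for each center $u'$; then $\|u-u_D\|_A\le\varepsilon$ on $\mathcal U$. The $k$-th coefficient of $u_D(z)v(z^n)$ is $\sum_l\hat u_D(k-nl)\hat v(l)$. At most one $l$ has $|k-nl|\le D$, since $n>2D$, so the coefficient is at most $\|u\|_{PM}\|v\|_{PM}$ in modulus. By \eqref{eq:young}, $\|(u-u_D)(z)v(z^n)\|_{PM}\le\varepsilon\|v\|_{PM}\le\varepsilon$.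
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:F}]
Put $\zeta_{[j]}=\zeta_1$ for odd $j$ and $\zeta_{[j]}=\zeta_2$ for even $j$. We choose $1=n_1<n_2<\cdots$ inductively. Given $n_1,\dots,n_j$, let
\[
P_j(\zeta)=\exp\Bigl(i\operatorname{Re}\sum_{l\le j}\zeta_{[l]}\,l^{-2}z^{n_l}\Bigr)\in A .
\]
The frequency $n_{j+1}$ must not depend on $\zeta$, and Lemma~\ref{lem:prod} is uniform only on compact sets; so at step $j$ we serve the ball $|\zeta|\le j^4$. The exponent is a real-linear function of $\zeta$ with values in $A$, so $\zeta\mapsto P_j(\zeta)$ is continuous and $\{P_j(\zeta):|\zeta|\le j^4\}$ is compact in $A$. Since $P_{j+1}(\zeta)=P_j(\zeta)\,v_\tau(z^{n_{j+1}})$ with $\tau=\zeta_{[j+1]}(j+1)^{-2}$, Lemma~\ref{lem:prod} provides $n_{j+1}>n_j$ with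
\begin{equation}\label{eq:step}
\|P_{j+1}(\zeta)\|_{PM}\le\sigma_{j+1}\|P_j(\zeta)\|_{PM}+2^{-j}\quad(|\zeta|\le j^4),\qquad\sigma_j:=s\bigl(|\zeta_{[j]}|\,j^{-2}\bigr)\le1 .
\end{equation}
Let $\tilde F_1=\sum_{j\text{ odd}}j^{-2}z^{n_j}$ and $\tilde F_2=\sum_{j\text{ even}}j^{-2}z^{n_j}$; both lie in $A^+$.

Choose $r_0$ with $s\le\frac12$ on $[r_0,\infty)$ and an integer $J_1\ge2$ with $J_1^2/64\ge r_0$. Let $|\zeta|>J_1^4$ and $J=\lceil|\zeta|^{1/4}\rceil>J_1$, so that $(J-1)^4<|\zeta|\le J^4$. Then \eqref{eq:step} holds for all $j\ge J$. Starting from $\|P_J(\zeta)\|_{PM}\le1$ and using $\sigma_j\le1$, induction on $L\ge J$ gives $\|P_L(\zeta)\|_{PM}\le\prod_{j=J+1}^L\sigma_j+\sum_{j=J}^{L-1}2^{-j}$. Hence for $L\ge2J$,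
\[
\|P_L(\zeta)\|_{PM}\le\prod_{j=J+1}^{2J}\sigma_j+2^{1-J}.
\]
In the window $J<j\le2J$ the weight $j^{-2}$ is still large compared with $|\zeta|^{-1}$. At least $\lfloor J/2\rfloor$ of these $j$ have the parity for which $|\zeta_{[j]}|=|\zeta|$, and for them
\[
|\zeta_{[j]}|\,j^{-2}\ge\frac{(J-1)^4}{4J^2}\ge\frac{(J/2)^4}{4J^2}=\frac{J^2}{64}\ge r_0 ,
\]
so $\sigma_j\le\frac12$. Therefore $\|P_L(\zeta)\|_{PM}\le2^{-(J-1)/2}+2^{1-J}\le4\cdot2^{-J/2}\le4\cdot2^{-|\zeta|^{1/4}/2}$. As $L\to\infty$, $P_L(\zeta)\to e^{i\operatorname{Re}(\zeta\cdot\tilde F)}$ uniformly on $\mathbb T$, so each Fourier coefficient converges and the bound holds for the limit. For $|\zeta|\le J_1^4$ the limit has $PM$ norm at most $1\le2^{J_1/2}2^{-|\zeta|^{1/4}/2}$. Thus \eqref{eq:decay} holds for $\tilde F$.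

Finally let $F_i=\tilde F_i/\tilde F_i(1)$. Then $\zeta\cdot F=\zeta'\cdot\tilde F$ with $\zeta_i'=\zeta_i/\tilde F_i(1)$, and $|\zeta'|\ge|\zeta|/2$ because $0<\tilde F_i(1)<\sum_jj^{-2}<2$. So \eqref{eq:decay} holds for $F$ with a smaller $\kappa$.
\end{proof}

\section{Infinite multiplicity}\label{sec:inf}

By Corollary~\ref{cor:lower} it suffices to find one set $E_\infty$ that has a full $N$-jet for every $N\ge1$. One point $c$ cannot serve two orders: an element of $\mathcal N_{c,N+1}$ can be written in $\mathcal N_{c,N}$ with coefficients that are sums of multiples of $F_1-c_1$ and $F_2-c_2$, so $T_{c,N}$ annihilates it. We therefore use points $c^{(N)}=(b_N,b_N')$ with distinct $b_N$, and multiply the monomials of degree $N$ at $c^{(N)}$ by $h_N(F_1)$, where $h_N$ is analytic, has a zero of order $k$ at $b_k$ for each $k\ne N$, and does not vanish at $b_N$. The $b_k$ lie in the bounded set $F_1(\mathbb T)$, and the zeros of $h_N$ cannot accumulate inside its domain of analyticity. So the range of $F_1$ must reach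 the boundary of that domain, and $h_N(F_1)$ must still lie in $A^+$. The normalization $F_1(1)=\|F_1\|_A=1$ gives both, with $h_N\in A^+$ and $b_k\to1$.

\begin{lemma}\label{lem:points}
There are points $c^{(N)}=(b_N,b_N')$, $N\ge1$, with $\rho_1(c^{(N)})>0$ and $|b_N|\le1$, such that $\delta_N=|b_N-1|$ satisfies
\begin{equation}\label{eq:delta}
\delta_N>0,\qquad\delta_{N+1}\le\tfrac12\delta_N,\qquad4N\,3^{N(N+1)/2}\,\delta_N\le2^{-N}.
\end{equation}
\end{lemma}

\begin{proof}
It is enough to find, for each $\delta>0$, a point $w$ with $\rho_1(w)>0$, $0<|w_1-1|<\delta$ and $|w_1|\le1$; then choose inductively. The set $U=\{w:|w_1-1|<\delta\}$ has positive $F_*m$-measure, because $F^{-1}(U)$ is open and contains $z=1$. So $\rho_1>0$ on a nonempty open subset of $U$, which contains a point with $w_1\ne1$. Since $|F_1|\le1$, the open set $\{|w_1|>1\}$ has $F_*m$-measure zero and the continuous density $\rho_1$ vanishes on it; so that point has $|w_1|\le1$.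
\end{proof}

In the next lemma $A^+$ is regarded as an algebra of functions of $w$ in the closed unit disk.

\begin{lemma}\label{lem:h}
There are $h_N\in A^+$, $N\ge1$, with $h_N(b_N)\ne0$ and $h_N\in(w-b_k)^kA^+$ for all $k\ne N$.
\end{lemma}

\begin{proof}
We pair each zero $b_k$ with a nearby pole $r_k=1+\delta_k$ outside the disk:
\[
\phi_k(w)=\frac{w-b_k}{w-r_k},\qquad1-\phi_k=\frac{b_k-r_k}{w-r_k},\qquad\delta_k\le|b_k-r_k|\le2\delta_k ,
\]
where the lower bound uses $|b_k|\le1$. From $(w-r_k)^{-1}=-\sum_{j\ge0}r_k^{-j-1}w^j$ we get $\|(w-r_k)^{-1}\|_A=1/\delta_k$. Hence $1\le\|1-\phi_k\|_A\le2$ and $\|\phi_k\|_A\le3$. The factors $\phi_k$ do not tend to $1$ in $A^+$, and a factor $1-w$ is needed for convergence. Since $\frac{1-w}{w-r_k}=-1-\frac{\delta_k}{w-r_k}$ has norm at most $2$, we have $\|(1-w)(1-\phi_k)\|_A\le4\delta_k$.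

Let $\Omega$ be a finite set of indices and $\Pi_K=(1-w)\prod_{k\le K,\,k\notin\Omega}\phi_k^k$. For $K\notin\Omega$,
\[
\Pi_{K-1}-\Pi_K=(1-w)(1-\phi_K)\,(1+\phi_K+\dots+\phi_K^{K-1})\prod_{k<K,\,k\notin\Omega}\phi_k^k ,
\]
which has norm at most $4\delta_K\cdot K3^K\cdot3^{K(K-1)/2}=4K3^{K(K+1)/2}\delta_K\le2^{-K}$ by \eqref{eq:delta}; for $K\in\Omega$ the difference is $0$. So $\Pi_K$ converges in $A^+$ to a limit $H_\Omega$. Put $h_N=H_{\{N\}}$. For $k\ne N$ the partial products for $\{N\}$ and $\{N,k\}$ differ, from $K=k$ on, by the factor $\phi_k^k$. Hence $h_N=\phi_k^kH_{\{N,k\}}=(w-b_k)^k\,(w-r_k)^{-k}H_{\{N,k\}}\in(w-b_k)^kA^+$.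

Evaluation at $b_N$ is continuous on $A^+$, so $h_N(b_N)=(1-b_N)\prod_{k\ne N}\phi_k(b_N)^k$. Here $1-b_N\ne0$, and $\phi_k(b_N)\ne0$ for $k\ne N$, because the $\delta_k$ are strictly decreasing and so the $b_k$ are distinct. For $k>N$ we have $|b_N-r_k|\ge\delta_N-\delta_k\ge\delta_N/2$, hence $|1-\phi_k(b_N)|\le4\delta_k/\delta_N$. A product $\prod y_j$ of nonzero numbers with $\sum|1-y_j|<\infty$ converges to a nonzero number. This applies, with $\phi_k(b_N)$ repeated $k$ times, since $\sum k\delta_k<\infty$ by \eqref{eq:delta}.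
\end{proof}

For $h\in A^+$ the series $h(F_1)=\sum_k\hat h(k)F_1^k$ converges in $A^+$, because $\|F_1\|_A=1$, and its value at $z\in\mathbb T$ is $h(F_1(z))$. Thus $h\mapsto h(F_1)$ is a homomorphism $A^+\to A^+$. Define
\[
E_\infty=\bigl\{h_N(F_1)\,(F-c^{(N)})^\alpha:\ N\ge1,\ |\alpha|=N\bigr\}\subset A^+ .
\]

\begin{proposition}\label{prop:inf}
For every $N\ge1$, the set $E_\infty$ has a full $N$-jet at $c^{(N)}$.
\end{proposition}

\begin{proof}
The elements $h_N(F_1)(F-c^{(N)})^\alpha$, $|\alpha|=N$, lie in $\mathcal N^+_{c^{(N)},N}$. Their coefficient $u_\alpha=h_N(F_1)$ equals the constant $h_N(b_N)\ne0$ $\mu_{c^{(N)}}$-a.e., since $F_1=b_N$ there by Lemma~\ref{lem:mu}. For $N'\ne N$, Lemma~\ref{lem:h} gives $h_{N'}=(w-b_N)^Nh$ with $h\in A^+$, so $h_{N'}(F_1)=(F_1-b_N)^Nh(F_1)$. Every element of $E_\infty$ with index $N'$ is therefore a multiple in $A^+$ of $(F-c^{(N)})^{(N,0)}$ and lies in $\mathcal N^+_{c^{(N)},N}$.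
\end{proof}

By Corollary~\ref{cor:lower}, the cardinality of $E_\infty$ and the multiplicities in (a) and (c) of Theorem~\ref{thm:B} are at least $N+1$ for every $N$, hence infinite. The sets $E_n$ were defined without reference to $p$. This completes the proof of (a) and (c), and of Theorem~\ref{thm:A}.

\section{The index}\label{sec:index}

Part (b) of Theorem~\ref{thm:B} uses neither $F$ nor $p<2$, only that the generators lie in the algebra $A^+$.

\begin{proposition}\label{prop:index}
Let $1\le p<\infty$, let $E\subset A^+$ contain a nonzero element, and let $M=[E]_p$. Then $\dim M/(\mathbf S-\lambda)M=1$ for all $|\lambda|<1$.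
\end{proposition}

\begin{proof}
Let $I$ be the ideal of $A^+$ generated by $E$, that is, the set of finite sums $\sum a_le_l$ with $a_l\in A^+$, $e_l\in E$. It contains all $z^ke$. It is contained in $M$, since polynomials $Q$ are dense in $A^+$ and $\|ae-Qe\|_p\le\|a-Q\|_A\|e\|_p$ by \eqref{eq:young}. So $M$ is the closure of $I$ in $\ell^p$.

Fix $|\lambda|<1$. Division by $z-\lambda$ preserves $A^+$: for $g\in A^+$,
\[
\frac{g(z)-g(\lambda)}{z-\lambda}=\sum_{n\ge1}\hat g(n)\sum_{j=0}^{n-1}\lambda^{n-1-j}z^j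
\]
has norm at most $\|g\|_A/(1-|\lambda|)$. Let $k$ be the minimal order of vanishing at $\lambda$ of nonzero elements of $I$, attained by $f=(z-\lambda)^kf_1\in I$; then $f_1\in A^+$ and $f_1(\lambda)\ne0$.

The point is that division stays inside $I$: if $g\in I$ vanishes at $\lambda$ to order at least $k+1$, then $g_1=g/(z-\lambda)\in I$. Indeed,
\[
f_1(\lambda)g_1=f_1g_1-g_1\bigl(f_1-f_1(\lambda)\bigr)=f\cdot\frac{g_1}{(z-\lambda)^k}-g\cdot\frac{f_1-f_1(\lambda)}{z-\lambda},
\]
and both quotients lie in $A^+$, the first because $g_1$ vanishes to order at least $k$.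

The functionals $L_j(g)=g^{(j)}(\lambda)/j!=\sum_{n\ge j}\binom nj\lambda^{n-j}\hat g(n)$ are continuous on $\ell^p$, since their coefficient sequences are summable. So $L_0,\dots,L_{k-1}$ vanish on $M$, which gives $(\mathbf S-\lambda)M\subset\ker L_k|_M$. Conversely, let $g\in M$ with $L_k(g)=0$, and take $g_j\in I$ with $g_j\to g$. Since $L_k(f)=f_1(\lambda)\ne0$, the elements $g_j-\frac{L_k(g_j)}{L_k(f)}f\in I$ are defined, vanish to order at least $k+1$, and tend to $g$. By the previous paragraph they lie in $(z-\lambda)I\subset(\mathbf S-\lambda)M$, which is closed, as noted in Section~\ref{sec:intro}. Thus $(\mathbf S-\lambda)M=\ker L_k|_M$ with $L_k|_M\ne0$, and the codimension is $1$.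
\end{proof}

\section{Spaces closer to $\ell^2$}\label{sec:X}

Let $X$ be a Banach space of sequences indexed by $k\ge0$, with bounded shift and continuous inclusions $\ell^1\subset X\subset\ell^2$, and let $C_X$ be the norm of the second inclusion. The function $K_X$ measures how well the unit ball of $X$ is approximated in $\ell^2$ by elements of $\ell^1$ of norm about $1/t$. Two examples fix the scale. If $\|g\|_p\le1$ with $1\le p<2$, let $g_0$ keep the coordinates of modulus at least $\tau=t^{2/p}$; then $\|g_0\|_1\le\tau^{1-p}$ and $\|g_1\|_2^2\le\tau^{2-p}$, so $K_{\ell^p}(t)\le2t^{2/p-1}$. For $X=\ell^2$, let $g$ have $N\ge t^{-2}$ coordinates equal to $N^{-1/2}$ and the others zero; then $1=\langle g_0+g_1,g\rangle\le t\|g_0\|_1+\|g_1\|_2$, so $K_{\ell^2}(t)=1$ for all $t>0$. The hypothesis in (d) allows decay much slower than a power of $t$, and this is where the exponential form of \eqref{eq:decay} is used.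

\begin{lemma}\label{lem:X}
Let $X$ satisfy the hypothesis of Theorem~\ref{thm:B}\textup{(d)}. For each $d\ge0$ there is $C_{d,X}<\infty$ with $\int_{\mathbb C^2}|\zeta|^{2d}|\Gamma_{|g|^2}(\zeta)|\,d\zeta\le C_{d,X}\|g\|_X^2$ for all $g\in A^+$.
\end{lemma}

\begin{proof}
For $t>0$ we have $0<K_X(t)\le C_X$: the upper bound comes from $g_0=0$, the lower from $t\|g_0\|_1+\|g_1\|_2\ge\min(t,1)\|g\|_2$. Let $\|g\|_X\le1$, fix $\zeta$, and put $t=t(\zeta)=C^{1/2}e^{-\kappa|\zeta|^{1/4}/2}$, so that $\Psi(\zeta)\le t^2$. Write $K=K_X(t)$ and choose $g=g_0+g_1$ with $t\|g_0\|_1+\|g_1\|_2\le2K$. Then $\|g\|_2\le C_X$, $\|g_1\|_2\le2K\le2C_X$ and $\|g_0\|_2\le3C_X$. Split $|g|^2=|g_0|^2+g_0\bar g_1+g_1\bar g$. For the first term, $|g_0|^2\in A$ has norm at most $\|g_0\|_1^2$, so $|\int e_\zeta|g_0|^2dm|\le t^2\|g_0\|_1^2\le4K^2$. For the other two use $|e_\zeta|=1$ and the Cauchy--Schwarz inequality. Altogether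
\[
|\Gamma_{|g|^2}(\zeta)|\le4K^2+3C_X\cdot2K+2K\cdot C_X\le12\,C_XK_X(t(\zeta)).
\]
For large $|\zeta|$ we have $\log(1/t(\zeta))\ge\kappa|\zeta|^{1/4}/4$, so the hypothesis gives $K_X(t(\zeta))=O(|\zeta|^{-q/4})$ for every $q$. Taking $q/4>2d+4$ for large $|\zeta|$, and the bound $12C_X^2$ on a bounded set, we obtain the lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(d)}]
Let $\rho_1(c)>0$ and let $E$ have a full $d$-jet at $c$. Since $X$ consists of one-sided sequences, we work with $\mathcal N^+_{c,d}\subset\ell^1\subset X$. Lemmas~\ref{lem:jet} and~\ref{lem:X} bound $\int|a_\gamma|^2d\mu_c$ by a constant times $\|g\|_X^2$, so $T\bigl(\sum a_\alpha(F-c)^\alpha\bigr)=\sum a_\alpha\epsilon_\alpha$ is well defined on $\mathcal N^+_{c,d}$, bounded in the norm of $X$, and extends to the closure in $X$. Because $\mathbf S$ is bounded on $X$, this closure and the closed span $M$ of $\{\mathbf S^ke:k\ge0,\ e\in E\}$ are $\mathbf S$-invariant, and $T\mathbf S=zT$ persists. As $\mathcal N^+_{c,d}$ is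 an ideal of $A^+$ containing $E$, the space $M$ lies in the domain of $T$, and $T(u_\alpha(F-c)^\alpha)=u_\alpha\epsilon_\alpha$. Lemma~\ref{lem:rank} shows that $M$ has multiplicity at least $d+1$. For $E=E_n$ with $n$ finite take $d=n-1$ and use $|E_n|=n$; for $E=E_\infty$ use Proposition~\ref{prop:inf} with every $N$. The example is the subject of the next proposition.
\end{proof}

An \emph{Orlicz function} is a convex $\Phi:[0,\infty)\to[0,\infty)$ that vanishes only at $0$; it is continuous, increasing and unbounded. The space $\ell^\Phi$ of sequences with $\|g\|_\Phi=\inf\{r>0:\sum_k\Phi(|g_k|/r)\le1\}<\infty$ is a Banach space, and the shift is isometric on it.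

\begin{proposition}\label{prop:orlicz}
There are Orlicz functions with $\Phi(t)=t^2\exp\bigl(\sqrt{\log(1/t)}\bigr)$ on some interval $(0,t_0]$, $t_0<1$. For each of them $\ell^p\subset\ell^\Phi\subset\ell^2$ continuously for $1\le p<2$, and $K_{\ell^\Phi}(t)=O((\log\frac1t)^{-q})$ as $t\to0$ for all $q>0$.
\end{proposition}

\begin{proof}
\emph{Existence.} Let $L=\log(1/t)$, so $\Phi=e^{-2L+\sqrt L}\to0$ as $t\to0$. Put $\eta=t\Phi'/\Phi=2-\frac1{2\sqrt L}$. Then $t\eta'=-\frac14L^{-3/2}$, and $t\eta'=\eta+t^2\Phi''/\Phi-\eta^2$, so $t^2\Phi''/\Phi=\eta(\eta-1)-\frac14L^{-3/2}$. For $L\ge1$ we have $\eta\ge\frac32$, and the right side is at least $\frac34-\frac14>0$. So $\Phi$ is convex and increasing on $[0,e^{-1}]$, and we extend it by its tangent line at $e^{-1}$.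

\emph{Inclusions.} On $(0,t_0]$ the ratio $\Phi(t)/t^p=e^{-(2-p)L+\sqrt L}$ is bounded, and on $[t_0,1]$ it is continuous, so $\Phi(t)\le B_pt^p$ on $[0,1]$ with some $B_p\ge1$. If $\|g\|_p\le1$, convexity gives $\sum\Phi(|g_k|/B_p)\le B_p^{-1}\sum\Phi(|g_k|)\le1$, so $\|g\|_\Phi\le B_p$. Now let $\|g\|_\Phi\le1$. Then $\sum\Phi(|g_k|/r)\le1$ for all $r>1$, and monotone convergence gives $\sum\Phi(|g_k|)\le1$. In particular $|g_k|\le R$, where $\Phi(R)=1$. We have $\Phi(t)/t^2\ge1$ on $(0,t_0]$, and the ratio is continuous and positive for $t\ge t_0$, so $t^2\le B\Phi(t)$ on $[0,R]$ for some $B$. Hence $\|g\|_2^2\le B$.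

\emph{Decay of $K$.} Let $\|g\|_\Phi\le1$ and $0<\tau\le t_0$, and let $g_0$ keep the coordinates with $|g_k|\ge\tau$. Then $\|g_0\|_1\le\tau^{-1}\|g\|_2^2\le B\tau^{-1}$. For $0<|g_k|<\tau$ we have $|g_k|^2=\Phi(|g_k|)e^{-\sqrt{\log(1/|g_k|)}}\le\Phi(|g_k|)e^{-\sqrt{\log(1/\tau)}}$, so $\|g_1\|_2^2\le e^{-\sqrt{\log(1/\tau)}}$. With $\tau=t^{1/2}$ and $y=\log(1/t)$,
\[
K_{\ell^\Phi}(t)\le Be^{-y/2}+e^{-\frac12\sqrt{y/2}}\qquad(0<t\le t_0^2),
\]
and the right side is $O(y^{-q})$ as $y\to\infty$ for every $q>0$.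
\end{proof}

\begin{thebibliography}{1}

\bibitem{shift}
\emph{Shift invariant subspaces with arbitrary indices in $\ell^p$ spaces},
\texttt{https://www.i2m.univ-amu.fr/perso/alexandre.boritchev/T28.pdf}

\end{thebibliography}
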